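\title{Online deadline scheduling on many machines\\ with speed below two}

\begin{abstract}
Jobs with release dates, processing times and deadlines arrive online and are scheduled, with preemption and migration, on $m$ identical machines. We ask how fast the machines of an online algorithm must be in order to meet all deadlines on every instance that is feasible on $m$ unit-speed machines. Earliest Deadline First needs speed $2-1/m$, which tends to $2$. We give a deterministic online algorithm whose speed requirement is at most $2-10^{-4}$ in the limit $m\to\infty$, and at most $2-9\cdot10^{-5}$ for every $m$. The algorithm runs Earliest Deadline First on most machines and spends a small reserve of capacity on waiting jobs whose remaining work is large compared with the time to their deadline. We also show that for even $m$ every deterministic online algorithm needs speed at least $10/9$.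
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{instance} is a finite set of jobs. Job $j$ has a release date $r_j\ge0$, a processing time $p_j>0$ and a deadline $d_j$. A \emph{schedule} on $m$ identical machines of speed $s$ says, for each time $t\ge0$, which job each machine processes. A machine processes at most one job at a time and a job is on at most one machine at a time; a job that is processed for a total time $\theta$ receives $s\theta$ units of work. Preemption and migration are allowed and cost nothing. The schedule \emph{meets all deadlines} if every job $j$ receives $p_j$ units of work within $[r_j,d_j)$, and the instance is \emph{feasible} if some schedule on $m$ machines of speed $1$ meets all deadlines.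

An \emph{online algorithm} learns of job $j$, with its processing time and deadline, only at time $r_j$; it knows $m$ and the speed of its machines. It is a \emph{speed-$s$ algorithm on $m$ machines} if, run on $m$ machines of speed $s$, it meets all deadlines on every feasible instance. For an algorithm $A$ defined for every $m$, let $s_A(m)$ be the infimum of all $s$ such that $A$ is a speed-$s$ algorithm on $m$ machines. A scheduler that knows the future needs speed $1$, so $s_A(m)$ measures the price, in machine speed, of not knowing it. The \emph{asymptotic speed requirement} of $A$ is
\[
\limsup_{m\to\infty}s_A(m).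
\]

The first algorithm to try is Earliest Deadline First (EDF), which always runs the unfinished jobs with the earliest deadlines. Its speed requirement is exactly $2-1/m$ (Section~\ref{sec:edf}). On one machine this equals $1$, so EDF loses nothing; for every fixed $m$ it is below $2$; but it tends to $2$. The limit superior in the definition discards exactly such gains that vanish as $m$ grows, and it asks for a gain that does not. On the side of lower bounds, call an algorithm \emph{deadline-ordered} if it uses only the relative order of the deadlines and not their values. Lam and To \cite{LT} showed that for every $s<e/(e-1)$ and every sufficiently large $m$ no deadline-ordered algorithm is a speed-$s$ algorithm on $m$ machines; since $e/(e-1)<2$, this leaves room below $2$. In \cite{HCT} it is observed that the upper and lower bounds had improved only slightly in the almost twenty years since the model was first considered, and the following question is posed.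

\medskip
\noindent\emph{Is there an online algorithm whose asymptotic speed requirement is strictly smaller than $2$?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
Let $\delta=10^{-4}$. There is a deterministic online algorithm $A$ with
\[
\limsup_{m\to\infty}s_A(m)\le 2-\delta<2 .
\]
\end{theorem}

\begin{theorem}\label{thm:second}
\begin{itemize}
\item[(a)] The algorithm in Theorem~\ref{thm:main} can be chosen so that, in addition, $s_A(m)\le 2-9\cdot10^{-5}$ for every $m\ge1$.
\item[(b)] For every even $m$, every deterministic online algorithm $A$ has $s_A(m)\ge10/9$.
\end{itemize}
\end{theorem}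

We make no claim that the constant $10^{-4}$ is optimal. Our algorithm compares remaining work with the time left to a deadline, so it uses the values of the deadlines and is not deadline-ordered. The results carry over to infinite instances in which finitely many jobs are released in each bounded time interval: the jobs released before $d_k$ form a finite feasible instance, and whether job $k$ meets its deadline depends only on them.

Section~\ref{sec:edf} analyzes EDF and reads off from the analysis the only way in which EDF can fail at speed $2-\delta$. Section~\ref{sec:fluid} defines an algorithm that repairs this failure, in a relaxed model in which jobs receive rates instead of machines, and runs it by hand on a family of examples. Section~\ref{sec:analysis} is the proof of correctness. Section~\ref{sec:genuine} converts rates into machine schedules and completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:second}(a), and Section~\ref{sec:lower} proves the lower bound.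

\section{EDF and the barrier at two}\label{sec:edf}

Number the jobs in the order of their release, simultaneous releases in any fixed way, and write $j\prec k$ if $d_j<d_k$, or if $d_j=d_k$ and $j$ has the smaller number. This is a total order, and an online algorithm knows its restriction to the released jobs. For a job $k$ let
\[
P_k=\{k' : k'\preceq k\}
\]
be the \emph{prefix} ending at $k$; all deadlines in $P_k$ are at most $d_k$. EDF runs, at each time, the first $m$ released unfinished jobs in the order $\prec$, or all of them if there are fewer.

Throughout the paper, OPT denotes a fixed schedule on $m$ unit-speed machines that meets all deadlines of the feasible instance under consideration. We use three properties: OPT works on a single job at rate at most $1$, it works on any set of jobs at total rate at most $m$, and it works on $j$ only in $[r_j,d_j)$ and finishes it there. A job \emph{lags} at time $t$ if the algorithm has done less work on it by time $t$ than OPT has. A lagging job is unfinished in the algorithm and was released strictly before $t$, because OPT has already worked on it.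

\begin{proposition}[Phillips, Stein, Torng, Wein]\label{prop:edf}
For every $m\ge1$, EDF is a speed-$(2-1/m)$ algorithm on $m$ machines.
\end{proposition}

\begin{proof}
Let $s=2-1/m$ and fix a prefix $P=P_k$. Let $W_A(t)$ and $W_O(t)$ be the work done on $P$ by time $t$ by EDF and by OPT. We show $W_A(t)\ge W_O(t)$ for all $t$. At $t=d_k$ this says that EDF, like OPT, has completed $P_k$, and in particular $k$.

Suppose the claim fails. Whenever $W_A(t)<W_O(t)$, some job of $P$ lags at $t$. Among all pairs $(t,j)$ with $W_A(t)<W_O(t)$ and $j\in P$ lagging at $t$, choose one with $r_j$ minimal; there are finitely many release dates. Then $W_A(r_j)\ge W_O(r_j)$, since otherwise some job of $P$ would lag at time $r_j$ and have an earlier release date.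

Since $P$ is a prefix, at each time EDF either runs jobs of $P$ on all $m$ machines or runs every released unfinished job of $P$. In $[r_j,t]$ let $x$ be the length of the times of the first kind and $y$ the length of the rest. Job $j$ is unfinished throughout, so EDF does at least $sy$ work on it, while OPT does at most $x+y$. As $j$ lags, $x+y>sy$, that is, $x>(1-\frac1m)y$. On $P$, EDF does at least $smx+sy$ work in $[r_j,t]$ and OPT at most $m(x+y)$, and
\[
(2m-1)x+\Bigl(2-\frac1m\Bigr)y-m(x+y)=(m-1)\Bigl(x-\Bigl(1-\frac1m\Bigr)y\Bigr)\ge0 .
\]
Together with $W_A(r_j)\ge W_O(r_j)$ this gives $W_A(t)\ge W_O(t)$, a contradiction.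
\end{proof}

\begin{example}\label{ex:edf}
The bound is tight. Let $\eta>0$ and release at time $0$ one \emph{long} job with $p=1$, $d=1+\eta$ and $m(m-1)$ \emph{short} jobs with $p=1/m$, $d=1$. The instance is feasible: one machine runs the long job in $[0,1)$ and each of the others runs $m$ short jobs. EDF at speed $s$ runs the short jobs first, in $m-1$ rounds of length $1/(ms)$, and finishes the long job at time $(m-1)/(ms)+1/s=(2-1/m)/s$. If $s<2-1/m$, this exceeds $1+\eta$ for small $\eta$. Hence $s_{\mathrm{EDF}}(m)=2-1/m$.
\end{example}

In the example EDF fills all machines for about half of the time while the long job waits, and then leaves all machines but one idle. The proof of Proposition~\ref{prop:edf} shows that at speed $s=2-\delta$ every failure looks like this. Take the pair $(t,j)$ and the lengths $x,y$ as in the proof, let $a>0$ be the amount by which $j$ lags at $t$, and let $N$ be the integral, over the times of the second kind, of the number of released unfinished jobs of $P$. EDF does work $s(mx+N)$ on $P$ in $[r_j,t]$, and this is less than $m(x+y)$. So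
\[
y>(1-\delta)x+sN/m,\qquad 0<a\le x-(1-\delta)y,
\]
and inserting the first inequality into the second gives
\begin{equation}\label{eq:edf-tight}
a+(1-\delta)sN/m<x-(1-\delta)^2x\le2\delta x .
\end{equation}
Three things follow. The lengths $x$ and $y$ agree up to a factor $1-\delta$. When the machines are not full they are almost empty: on average only $O(\delta m)$ jobs of $P$ are present. And the lag of $j$ is so small that an extra rate $2\delta$ during the time $x$ would remove it.

This suggests giving a rate of order $\delta$ to a number of order $\delta m$ of waiting jobs. The cost is of order $\delta^2m$, which for small $\delta$ is covered by a reserve of $\delta m$ machines. The difficulty is to choose these jobs online, and to prove that a job that depends on the help cannot be crowded out of it by others.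

\section{The fluid algorithm}\label{sec:fluid}

A rate of order $\delta$ is a small share of a machine, so it is convenient to describe the algorithm by rates. A \emph{fluid algorithm} of speed $s$ on $m$ machines is an online rule that assigns at each time $t$ a rate $f_j(t)\in[0,s]$ to every released unfinished job, with $\sum_jf_j(t)\le sm$; the rates are piecewise constant, with finitely many breakpoints in each bounded interval. The remaining work of $j$ is $w_j(t)=p_j-\int_0^tf_j$, so $w_j(t)=p_j$ for $t\le r_j$, and $j$ is \emph{released and unfinished} at $t$ if $r_j\le t$ and $w_j(t)>0$. The bound $f_j\le s$ is the fluid form of the rule that a job uses one machine at a time. Lemma~\ref{lem:genuine} turns a fluid algorithm into a machine schedule at an arbitrarily small loss of speed.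

From here to the end of Section~\ref{sec:analysis} we fix
\[
\delta=10^{-4},\qquad s=2-\delta,\qquad m\ge10^4,
\]
so that $\delta m\ge1$, and
\[
b=\lfloor\delta m\rfloor,\qquad M=m-b,\qquad K=\lceil32\,\delta m\rceil,\qquad h=\tfrac3{200}=150\,\delta,\qquad\rho=\tfrac34 .
\]
Here $b$ is the number of reserved machines, $K$ the number of jobs that can be helped at once, and $h$ the rate of help. We have
\begin{equation}\label{eq:const}
Kh\le sb,\qquad sM\ge(2-3\delta)m .
\end{equation}
Indeed, $\delta m\ge1$ gives $K\le32\delta m+1\le33\delta m$ and $b\ge\delta m/2$, so $Kh\le0.495\,\delta m\le b\le sb$; and $M\ge(1-\delta)m$ gives $sM\ge(2-\delta)(1-\delta)m\ge(2-3\delta)m$. This rounding is the only place where the proof uses $m\ge10^4$.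

\medskip
\noindent\textbf{Algorithm F.} At each time $t$:
\begin{itemize}
\item The first $M$ released unfinished jobs in the order $\prec$ (all, if there are fewer) are \emph{running} and get rate $s$. The other released unfinished jobs are \emph{waiting}.
\item A waiting job $j$ is \emph{needy} if $w_j(t)\ge\rho(d_j-t)$. The first $K$ needy waiting jobs in the order $\prec$ (all, if there are fewer) are \emph{helped} and get rate $h$. The other waiting jobs get rate $0$.
\end{itemize}
Every running job precedes every waiting job, and if some job waits then exactly $M$ jobs are running. The neediness test singles out jobs like the long job of Example~\ref{ex:edf}, whose remaining work is comparable to the time it has left, and ignores the short jobs, which would otherwise absorb all the help because their deadlines are earlier.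

\begin{lemma}\label{lem:welldef}
F is a deterministic fluid algorithm of speed $s$ on $m$ machines. The status of each job (running, waiting, needy, helped) is constant on intervals $[t,t')$, finitely many of which cover any bounded time interval.
\end{lemma}

\begin{proof}
Each rate is at most $s$, and the total rate is at most $sM+Kh\le sm$ by \eqref{eq:const}. Starting from a time $t$, keep the rates given by the rule until the first \emph{event}: a release, a completion, or a waiting job turning needy. Up to that event the sets of running and waiting jobs do not change. For a waiting job the quantity $w_j(\tau)-\rho(d_j-\tau)$ increases at rate at least $\rho-h>0$, so needy jobs stay needy, and the set of helped jobs does not change either. Thus the constant rates obey the rule up to the event. Between two releases the rank of a job among the unfinished jobs can only decrease, so a running job does not return to waiting; hence each job turns needy at most once and is completed at most once. So there are finitely many events.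
\end{proof}

Consequently every set of times that we define through the statuses in F is a finite union of intervals, and $|\cdot|$ denotes its length.

\begin{proposition}\label{prop:fluid}
For $m\ge10^4$, Algorithm F, of speed $s=2-\delta$, meets all deadlines on every feasible instance.
\end{proposition}

The dichotomy behind the proof is visible when Example~\ref{ex:edf} is given several long jobs.

\begin{example}\label{ex:fluid}
Let $1\le q\le M$ and $0<\eta\le\frac13$. Release at time $0$ exactly $q$ long jobs with $p=1$, $d=1+\eta$ and $m(m-q)$ short jobs with $p=1/m$, $d=1$. This is feasible as before. A short job is not needy at any time $t\le0.51$, since $1/m<\rho(1-t)$. So F runs the short jobs in rounds of length $1/(ms)$, with $M$ jobs per round, and finishes them at a time $T$ with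
\[
sT\le\frac{m-q}{M}+\frac1m\le\Bigl(1-\frac qm\Bigr)(1+2\delta)+\delta ;
\]
in particular $sT\le1+3\delta$ and $T<0.51$. From $T$ on, all unfinished long jobs run. A long job is needy at time $0$, because $1\ge\rho(1+\eta)$, and stays needy while it waits.

\emph{Few long jobs, $q\le K$.} Every waiting long job is helped. One that waits until $T'\le T$ finishes at time $T'+(1-hT')/s$, and $s$ times this is at most
\[
1+(1+3\delta)\Bigl(1-\frac h2\Bigr)\le2+3\delta-75\delta\le s .
\]

\emph{Many long jobs, $q>K$.} Some long jobs get no help, but none needs it. Each finishes by $T+1/s$, and
\[
sT+1\le1+(1-32\delta)(1+2\delta)+\delta\le2-29\delta\le s .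
\]
In both cases all jobs finish by time $1$. In the second case the jobs that take the help away are themselves long; they are still present after time $T$, so the machines are then not as empty as a failure of the type \eqref{eq:edf-tight} requires.
\end{example}

In a general instance the jobs that take the help away from a job $j$ need not look long. A tiny job with an imminent deadline is needy, and a stream of such jobs could occupy the $K$ places one after another and vanish. The core of the proof, Lemma~\ref{lem:survive}, shows that a feasible instance cannot sustain this.

\section{Proof of Proposition~\ref{prop:fluid}}\label{sec:analysis}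

Fix a feasible instance and OPT, and let $v_j(t)$ be the remaining work of $j$ in OPT, so $v_j(t)=p_j$ for $t\le r_j$ and $v_j(t)=0$ for $t\ge d_j$. The \emph{lag of the prefix} $P_k$ is
\[
L_k(t)=\sum_{k'\in P_k}\bigl(w_{k'}(t)-v_{k'}(t)\bigr),
\]
a continuous function with $L_k(0)=0$. Since OPT works on $P_k$ at rate at most $m$,
\begin{equation}\label{eq:account}
L_k(\tau)\le L_k(\sigma)+m(\tau-\sigma)-\bigl(\text{work of F on $P_k$ in }[\sigma,\tau]\bigr)\qquad(\sigma\le\tau).
\end{equation}
Since OPT finishes $P_k$ by time $d_k$, we have $\sum_{k'\in P_k}v_{k'}(t)\le m(d_k-t)$ for $t\le d_k$, and as $w_{k'}\ge0$,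
\begin{equation}\label{eq:ahead}
L_k(t)\ge-m(d_k-t)\qquad(t\le d_k).
\end{equation}
In words: no algorithm can be far ahead of OPT on a prefix whose last deadline is near.

We assume that F misses a deadline and derive a contradiction.

\subsection{The critical time}

The proof for EDF maintained $L_k\le0$. This is false for F. Take $q=1$ in Example~\ref{ex:fluid} but give the long job deadline $10$, and let OPT run it in $[0,1)$. Now the long job is not needy; it waits for $\lfloor m(m-1)/M\rfloor\ge m$ rounds, that is, for time at least $1/s$, and it finishes no earlier than $2/s>1$. So the lag is positive at time $1$, harmlessly, because the deadline is far away. The right invariant tolerates a lag proportional to the time left. Call $t\ge0$ a \emph{violation time for $k$} if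
\[
t\le d_k\qquad\text{and}\qquad L_k(t)>\delta m(d_k-t).
\]
If $w_k(d_k)>0$, then $L_k(d_k)\ge w_k(d_k)>0$ because all $v_{k'}(d_k)$ with $k'\in P_k$ vanish, so $d_k$ is a violation time for $k$. Thus violation times exist. Let $t_0$ be their infimum over all jobs.

\begin{lemma}\label{lem:critical}
\begin{itemize}
\item[(a)] $L_k(\sigma)\le\delta m(d_k-\sigma)$ for all $\sigma\in[0,t_0]$ and all $k$ with $d_k\ge\sigma$.
\item[(b)] If $d_k\le t_0$, then F has finished all jobs of $P_k$ by time $d_k$.
\item[(c)] There is a job $i$ with $u:=d_i-t_0>0$ and $L_i(t_0)=\delta mu$.
\end{itemize}
\end{lemma}

\begin{proof}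
(a) For $\sigma<t_0$ this is the definition of $t_0$. For $\sigma=t_0=0$ it holds because $L_k(0)=0$. If $\sigma=t_0>0$ were a violation time for $k$, then by continuity so would be all slightly earlier times, contradicting the definition of $t_0$.

(b) By (a) with $\sigma=d_k$ we have $\sum_{k'\in P_k}w_{k'}(d_k)=L_k(d_k)\le0$.

(c) By (a), $t_0$ is not a violation time, so there are violation times $t_n\downarrow t_0$ with $t_n>t_0$, and since there are finitely many jobs we may take them all for one job $i$. Then $d_i\ge t_n>t_0$. Continuity gives $L_i(t_0)\ge\delta mu$, and (a) gives the reverse inequality.
\end{proof}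

\subsection{Heavy and light times}

Write $P=P_i$ and $L=L_i$, and let $n(\tau)$ be the number of jobs of $P$ that are released and unfinished in F at time $\tau$. Call $\tau$ \emph{heavy} if $n(\tau)>M$ and \emph{light} if $n(\tau)\le M$. Since $P$ is a prefix, at heavy times all $M$ running jobs are in $P$, so F works on $P$ at rate at least $sM$; at light times every released unfinished job of $P$ is running and gets rate exactly $s$. For $\sigma\in[0,t_0]$ let $X_\sigma$ and $Y_\sigma$ be the lengths of the heavy and of the light times in $[\sigma,t_0]$, and let $N_\sigma$ be the integral of $n$ over the light times in $[\sigma,t_0]$.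

The next two lemmas are the analogues for F of the inequalities that led to \eqref{eq:edf-tight}. The first holds for every starting time $\sigma$, because the invariant holds at $\sigma$ and is tight at $t_0$.

\begin{lemma}\label{lem:XY}
For every $\sigma\in[0,t_0]$,
\begin{equation}\label{eq:XY}
(1+\delta)Y_\sigma\ge(1-4\delta)X_\sigma+sN_\sigma/m,\qquad\text{and in particular}\qquad X_\sigma\le1.01\,Y_\sigma .
\end{equation}
\end{lemma}

\begin{proof}
We have $t_0-\sigma=X_\sigma+Y_\sigma$ and $d_i-\sigma=u+X_\sigma+Y_\sigma$, and F does work at least $sMX_\sigma+sN_\sigma$ on $P$ in $[\sigma,t_0]$. By Lemma~\ref{lem:critical}(c), \eqref{eq:account} and Lemma~\ref{lem:critical}(a),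
\[
\delta mu=L(t_0)\le\delta m(u+X_\sigma+Y_\sigma)+m(X_\sigma+Y_\sigma)-sMX_\sigma-sN_\sigma .
\]
Cancel $\delta mu$, use $sM\ge(2-3\delta)m$ and divide by $m$. The coefficient of $X_\sigma$ on the right becomes at most $(1+\delta)-(2-3\delta)=-(1-4\delta)$. Finally $(1+\delta)/(1-4\delta)\le1.01$.
\end{proof}

Let $a_k=w_k(t_0)-v_k(t_0)$ and let $\Lambda=\{k\in P:a_k>0\}$ be the set of jobs of $P$ that lag at $t_0$. A job $k\in\Lambda$ has $r_k<t_0$ and is released and unfinished throughout $[r_k,t_0]$. Write $X_k,Y_k,N_k$ for $X_{r_k},Y_{r_k},N_{r_k}$, and let $H_k$ be the work that F does on $k$ at the heavy times of $[r_k,t_0]$.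

\begin{lemma}\label{lem:lag}
Every $k\in\Lambda$ has $X_k>0$, $Y_k>0$ and
\begin{equation}\label{eq:lag}
a_k+H_k+1.9\,N_k/m\le6\delta X_k .
\end{equation}
\end{lemma}

\begin{proof}
In $[r_k,t_0]$, F does work $sY_k+H_k$ on $k$, and OPT does at most $X_k+Y_k$. The difference of the two amounts is $a_k$, so
\[
a_k+H_k\le X_k-(1-\delta)Y_k .
\]
Since $a_k>0$ we get $X_k>0$, and then $Y_k>0$ by \eqref{eq:XY}. Multiplying \eqref{eq:XY} at $\sigma=r_k$ by $\frac{1-\delta}{1+\delta}\ge1-2\delta$ gives
\[
(1-\delta)Y_k\ge(1-2\delta)(1-4\delta)X_k+(1-2\delta)sN_k/m\ge(1-6\delta)X_k+1.9\,N_k/m .
\]
Insert this into the previous display.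
\end{proof}

All three terms on the left of \eqref{eq:lag} are nonnegative, so each is at most $6\delta X_k$, and we use each bound separately. The bound on $a_k$ will show that a suitable lagging job $j$ is close to its deadline and therefore needy. The bound on $H_j$ will show that $j$ is rarely helped. The contradiction will come from the bound on $N_j$.

\subsection{A lagging job close to its deadline}

The total lag $\delta mu$ is carried by few jobs, so one of them lags by an amount comparable to $u$; as lags are tiny compared with the elapsed time, so is $u$. This is where the slack in the invariant pays off.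

\begin{lemma}\label{lem:j}
There is a job $j\in\Lambda$ with $u\le24\,\delta X_j$.
\end{lemma}

\begin{proof}
The jobs of $P\setminus\Lambda$ contribute nonpositive terms to $L(t_0)$, so $\sum_{k\in\Lambda}a_k\ge\delta mu>0$ and $\Lambda\ne\emptyset$. Let $k^*\in\Lambda$ have the latest release date. All jobs of $\Lambda$ are released and unfinished throughout $[r_{k^*},t_0]$, so $N_{k^*}\ge|\Lambda|\,Y_{k^*}$. By \eqref{eq:lag} and \eqref{eq:XY},
\[
1.9\,|\Lambda|\,Y_{k^*}/m\le6\delta X_{k^*}\le6.06\,\delta Y_{k^*},
\]
and $Y_{k^*}>0$ gives $|\Lambda|\le4\delta m$. Hence some $j\in\Lambda$ has $a_j\ge\delta mu/(4\delta m)=u/4$, and \eqref{eq:lag} gives $u\le4a_j\le24\delta X_j$.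
\end{proof}

Fix this job $j$ and put $X=X_j>0$. From now on all times lie in $[r_j,t_0]$, where $j$ is at every time either running or waiting. If $j$ waits, then $j$ and the $M$ running jobs lie in $P$, so the time is heavy. Call a time \emph{blocked} if $j$ is waiting and needy but not helped. Let $Z$ be the set of blocked times and $U=[r_j,t_0]\setminus Z$. Blocked times are heavy, and all light times lie in $U$.

\begin{lemma}\label{lem:blocked}
The heavy times in $U$ have length at most $0.05X$, and $|Z|\ge0.95X$.
\end{lemma}

\begin{proof}
At a heavy time in $U$, job $j$ is running, or helped, or waiting and not needy.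

\emph{Running.} The heavy times at which $j$ runs have length at most $H_j/s\le6\delta X/s\le4\delta X$.

\emph{Helped.} The times at which $j$ is helped are heavy and have length at most $H_j/h\le6\delta X/(150\delta)=0.04X$.

\emph{Waiting and not needy.} Call $\tau$ \emph{late} if $Y_\tau<2u$. We claim that $j$ is needy whenever it waits at a time $\tau$ that is not late. Job $j$ is unfinished at $t_0$ and receives work $sY_\tau$ at the light times of $[\tau,t_0]$, so $w_j(\tau)\ge sY_\tau$. On the other hand $d_j\le d_i$, $u\le Y_\tau/2$ and \eqref{eq:XY} give
\[
\rho(d_j-\tau)\le\tfrac34(u+X_\tau+Y_\tau)\le\tfrac34(0.5+1.01+1)Y_\tau<1.9\,Y_\tau\le sY_\tau ,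
\]
which proves the claim. Since $Y_\tau$ is nonincreasing in $\tau$, the late times form an interval ending at $t_0$. The length of the heavy times in it is the supremum of $X_\tau$ over late $\tau$, which by \eqref{eq:XY} and Lemma~\ref{lem:j} is at most $2.02u\le49\delta X$.

The three bounds add up to $(0.04+53\delta)X\le0.05X$. The heavy times in $[r_j,t_0]$ have length $X$, and those not in $U$ are in $Z$.
\end{proof}

\subsection{The jobs that block $j$ survive}

At a blocked time, $K$ needy jobs that precede $j$ hold the help. We must show that many such jobs are long. The reason is \eqref{eq:ahead}. Suppose that during most of an interval of length $\ell$ all $M$ running jobs precede some job $k$. Then F works on $P_k$ at almost twice the rate of OPT and gains a lead of order $m\ell$, which forces $d_k$ to lie at distance of order $\ell$ beyond the interval. If $k$ is needy at some moment of the interval, its remaining work is then of order $\ell$, and since it hardly runs, it survives. To obtain $K$ distinct such jobs from a set of helped jobs that changes with time, we take for each rank $r$ the latest job that ever holds rank $r$.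

Put $\kappa=\frac15$.

\begin{lemma}\label{lem:survive}
Let $r_j\le\alpha<\beta\le t_0$ and $\ell=\beta-\alpha$. If $|U\cap(\alpha,\beta)|\le\kappa\ell$, then $n(\beta)\ge K$.
\end{lemma}

\begin{proof}
Let $Z'=Z\cap(\alpha,\beta)$, so $|Z'|\ge0.8\,\ell>0$. At a time $\tau\in Z'$ the job $j$ is needy and waiting but not among the first $K$ such jobs, so exactly $K$ jobs are helped and they precede $j$; list them as
\[
c_1(\tau)\prec c_2(\tau)\prec\dots\prec c_K(\tau)\prec j .
\]
For $1\le r\le K$ let $k_r$ be the $\prec$-largest of the jobs $c_r(\tau)$, $\tau\in Z'$, and choose $\tau_r\in Z'$ with $k_r=c_r(\tau_r)$. These jobs are distinct, because $k_r=c_r(\tau_r)\prec c_{r+1}(\tau_r)\preceq k_{r+1}$ for $r<K$. They precede $j$, so they lie in $P$, and they are released before $\beta$. It remains to show that each is unfinished at $\beta$.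

Fix $r$ and write $k=k_r$, $D=d_k$. At a time $\tau\in Z'$ exactly $M$ jobs are running, and each precedes the waiting job $c_r(\tau)\preceq k$. Therefore
\begin{equation}\label{eq:claim}
\text{at every }\tau\in Z'\text{, the $M$ running jobs lie in $P_k$, and $k$ is not running.}
\end{equation}

\emph{The deadline of $k$ is far.} Let $\gamma=\min(D,\beta)$. Then $Z'\subset(\alpha,\gamma)$. This is trivial if $\gamma=\beta$. If $\gamma=D<\beta\le t_0$, then all of $P_k$ is finished by time $D$ by Lemma~\ref{lem:critical}(b), whereas by \eqref{eq:claim} some job of $P_k$ is unfinished at every time of $Z'$. In particular $\alpha<\gamma\le D$. By \eqref{eq:claim}, F does work at least $sM|Z'|\ge0.8(2-3\delta)m\ell$ on $P_k$ in $[\alpha,\gamma]$. Now \eqref{eq:ahead} at $\gamma$, \eqref{eq:account}, Lemma~\ref{lem:critical}(a) at $\alpha$, and $\gamma-\alpha\le\ell$ give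
\begin{align*}
-m(D-\gamma)\le L_k(\gamma)&\le\delta m(D-\alpha)+m(\gamma-\alpha)-0.8(2-3\delta)m\ell\\
&\le\delta m(D-\gamma)+(1+\delta)m\ell-0.8(2-3\delta)m\ell .
\end{align*}
Hence $(1+\delta)(D-\gamma)\ge(0.6-3.4\delta)\ell>0$. So $\gamma\ne D$, which means $\gamma=\beta$, and $D-\beta\ge0.59\,\ell$.

\emph{The job $k$ survives.} It is needy at $\tau_r<\beta$, so $w_k(\tau_r)\ge\rho(D-\tau_r)\ge\rho(D-\beta)\ge0.4425\,\ell$. In $(\tau_r,\beta)$ it gets rate at most $h$ at the times of $Z'$, by \eqref{eq:claim}, and rate at most $s\le 2$ at the times of $U$, whose length is at most $\kappa\ell$. Therefore
\[
w_k(\beta)\ge0.4425\,\ell-h\ell-2\kappa\ell=(0.4425-0.015-0.4)\,\ell>0 .\qedhere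
\]
\end{proof}

\subsection{Many light times with $K$ unfinished jobs}

To contradict \eqref{eq:lag} we need $n\ge K$ at many \emph{light} times. Lemma~\ref{lem:survive} cannot be applied with $\alpha=r_j$ and $\beta=t_0$, since $|U|\ge Y_j\ge|Z|/1.01$, so that $U$ fills nearly half of $[r_j,t_0]$ or more. It does apply at times $\beta$ shortly after a long blocked stretch: if $j$ is blocked on an interval of length $T$, as an unhelped long job is in the second case of Example~\ref{ex:fluid}, the hypothesis holds for a further time $\frac{\kappa}{1-\kappa}T=T/4$. However the blocked times are scattered, the same proportion is obtained by the following argument.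

For $\tau\in[r_j,t_0]$ let
\[
G(\tau)=\kappa(\tau-r_j)-|U\cap[r_j,\tau]| .
\]
This function is continuous and piecewise linear with finitely many pieces, of slope $\kappa$ on $Z$ and $-(1-\kappa)$ on $U$. For $\alpha<\tau$, the inequality $G(\alpha)\le G(\tau)$ says exactly that $|U\cap(\alpha,\tau)|\le\kappa(\tau-\alpha)$. Let $R$ be the set of \emph{record times}, those $\tau\in(r_j,t_0]$ with $G(\tau)<G(\alpha)$ for all $\alpha\in[r_j,\tau)$; see Figure~\ref{fig:G}. By Lemma~\ref{lem:survive},
\begin{equation}\label{eq:nonrecord}
n(\tau)\ge K\qquad\text{for all }\tau\in(r_j,t_0]\setminus R .
\end{equation}

\begin{figure}[ht]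
\centering
\begin{tikzpicture}[xscale=1.15,yscale=1.9]
\draw[->] (0,0)--(9.5,0) node[right]{$\tau$};
\draw[thick] (0,0)--(2,0.4)--(3,-0.4)--(6,0.2)--(6.5,-0.2)--(7.5,0)--(9,-1.2);
\draw[dashed] (3,-0.4)--(8,-0.4);
\draw[line width=2.5pt] (2.5,0)--(3,-0.4);
\draw[line width=2.5pt] (8,-0.4)--(9,-1.2);
\node[left] at (0,0) {$r_j$};
\draw (9,-0.05)--(9,0.05) node[above]{$t_0$};
\draw (0,-1.45)--(9,-1.45);
\foreach \x in {0,2,3,6,6.5,7.5,9} \draw (\x,-1.5)--(\x,-1.4);
\foreach \x in {1,4.5,7} \node[below] at (\x,-1.45) {$Z$};
\foreach \x in {2.5,6.25,8.25} \node[below] at (\x,-1.45) {$U$};
\end{tikzpicture}
\caption{A function $G$ with slope $\frac15$ on $Z$ and $-\frac45$ on $U$. The bold parts of the graph lie over the record times, at which $G$ is smaller than at all earlier times. The height gained on $Z$ has to be lost on $U$ before a new record begins.}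
\label{fig:G}
\end{figure}

\begin{lemma}\label{lem:record}
$R$ is a finite union of intervals, and $|U\setminus R|\ge|Z|/4$.
\end{lemma}

\begin{proof}
In the interior of a piece of slope $\kappa$ the function $G$ increases, so $R$ has no point there. On a piece of slope $-(1-\kappa)$ it decreases, so every later point of the piece is a record time once one point is; thus $R$ meets the interior of the piece in a final subinterval, possibly empty. This proves the first statement and shows that $G$ has slope $-(1-\kappa)$ on $R$, up to finitely many points. The running minimum $\underline G(\tau)=\min_{[r_j,\tau]}G$ is continuous and nonincreasing, starts at $0$, ends at $\min G$, and equals $G$ on $R$. So it drops by $1-\kappa$ times the length on each interval of $R$, and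
\[
(1-\kappa)|R|\le-\min G .
\]
The minimum is attained at $t_0$: for $\sigma\in[r_j,t_0]$, since all light times lie in $U$, \eqref{eq:XY} gives
\[
G(t_0)-G(\sigma)\le\kappa(X_\sigma+Y_\sigma)-Y_\sigma\le(0.2\cdot2.01-1)Y_\sigma\le0 .
\]
Hence $-\min G=-G(t_0)=(1-\kappa)|U|-\kappa|Z|$, and
\[
|U\setminus R|\ge|U|-|R|\ge\frac{\kappa}{1-\kappa}|Z|=\frac{|Z|}4 .\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:fluid}]
By Lemmas~\ref{lem:record} and~\ref{lem:blocked}, $|U\setminus R|\ge0.95X/4\ge0.23X$, and at most $0.05X$ of this set is heavy. So the light times in $[r_j,t_0]\setminus R$ have length at least $0.18X$, and \eqref{eq:nonrecord} gives $N_j\ge0.18\,KX$. With $K\ge32\delta m$,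
\[
1.9\,N_j/m\ge1.9\cdot0.18\cdot32\,\delta X>10\,\delta X>6\,\delta X ,
\]
which contradicts \eqref{eq:lag} for $k=j$. Hence F misses no deadline.
\end{proof}

\begin{remark}[the constants]
The rate $h$ is a large multiple of $\delta$ so that the helped time $6\delta X/h$ in Lemma~\ref{lem:blocked} is a small part of $X$, and $K$ is a large multiple of $\delta m$ so that the last display holds. The reserve must pay for both: with $K\le33\delta m$ and $h=150\delta$ the help costs up to $4950\,\delta^2m$, against $sb\ge0.99\,\delta m$. It is this comparison that makes us take $\delta$ of the order $10^{-4}$. The threshold $\rho$ is bounded from both sides: $2.51\rho<1.9$ makes $j$ needy in Lemma~\ref{lem:blocked}, and $0.59\rho>h+2\kappa$ makes the jobs that block $j$ survive in Lemma~\ref{lem:survive}.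
\end{remark}

\section{From rates to machines}\label{sec:genuine}

We recall \emph{McNaughton's wrap-around rule}. Let $[x,y)$ be an interval and let $z_j\ge0$ be amounts of work with $z_j\le s'(y-x)$ and $\sum_jz_j\le ms'(y-x)$. Then $m$ machines of speed $s'$ can give each job $j$ the amount $z_j$ within $[x,y)$. Lay pieces of length $z_j/s'$ one after another on a line of length $m(y-x)$, cut the line into $m$ parts of length $y-x$, and read each part as the timetable of one machine. A piece has length at most $y-x$, so it is cut at most once; its two parts then occupy the end of $[x,y)$ on one machine and the beginning of $[x,y)$ on the next, and they do not overlap in time because their lengths add up to at most $y-x$.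

Online, the rule has to be applied to a short time slice before we know whether a job will be released inside it. A release changes the fluid rates and spoils the slice. We compensate with a slightly higher speed. As the number of releases during the life of a job is not known in advance, the slices are made to shrink geometrically from one release to the next, so that the total loss is a convergent series.

\begin{lemma}\label{lem:genuine}
Let F be a deterministic fluid algorithm of speed $s$ on $m$ machines that meets all deadlines on every feasible instance, and let $\varepsilon\in(0,1)$. Then there is a deterministic online algorithm that is a speed-$(1+\varepsilon)s$ algorithm on $m$ machines.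
\end{lemma}

\begin{proof}
Put $s'=(1+\varepsilon)s$. The algorithm simulates F, whose rates $f_j$ depend only on the released jobs and not on the machine schedule, and sets $g_j=(1+\varepsilon)f_j$. Then $g_j\le s'$ and $\sum_jg_j\le s'm$.

For $k\ge1$ let \emph{phase} $k$ be the time from the $k$-th distinct release date to the next one (the last phase does not end). Let $\pi_k$ be the smallest processing time among the jobs released up to the start of phase $k$, and $\lambda_k=\varepsilon2^{-k}\pi_k/s'$. Cut phase $k$, from its beginning, into \emph{slices} of length at most $\lambda_k$, with a cut at every deadline of a released job. At the start of a slice $[x,y)$ compute $z_j=\int_x^yg_j$ under the assumption that no job is released in $(x,y)$; this uses only known data. The amounts $z_j$ satisfy the conditions of the wrap-around rule, and the algorithm follows the resulting timetable. If a release occurs at a time in $(x,y)$, the slice is \emph{aborted} at that time and the next phase starts. Once a job has received $p_j$ units, the time allotted to it is left idle.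

Let $j$ be released at the start of phase $k_j$. From then on $d_j$ is a cut point, so $[r_j,d_j)$ is a union of slices, some of them aborted. A slice that is not aborted allots to $j$ exactly the integral of $g_j$ over it. In an aborted slice of phase $k$ the integral of $g_j$ up to the abort is at most $s'\lambda_k$, so at most this much is lost, and each phase has at most one aborted slice. On a feasible instance F finishes $j$ by $d_j$, so $\int_{r_j}^{d_j}g_j=(1+\varepsilon)p_j$. Since $\pi_k\le p_j$ for $k\ge k_j$, the work allotted to $j$ in $[r_j,d_j)$ is at least
\[
(1+\varepsilon)p_j-\sum_{k\ge k_j}s'\lambda_k\ge(1+\varepsilon)p_j-\varepsilon p_j\sum_{k\ge1}2^{-k}=p_j .\qedhere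
\]
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:second}(a)]
For $m<10^4$ let $A$ be EDF. Proposition~\ref{prop:edf} gives $s_A(m)\le2-\frac1{9999}<2-10^{-4}$.

For $m\ge10^4$ let $A$ be the algorithm of Lemma~\ref{lem:genuine} for Algorithm F and $\varepsilon_m=10^{-2}/m\le10^{-6}$. Its timetable is computed for speed $(1+\varepsilon_m)(2-\delta)$; on machines of another speed we let $A$ follow the same timetable. Lemma~\ref{lem:welldef}, Proposition~\ref{prop:fluid} and Lemma~\ref{lem:genuine} give
\[
s_A(m)\le\bigl(1+10^{-2}/m\bigr)\bigl(2-10^{-4}\bigr).
\]
The right side tends to $2-10^{-4}$ as $m\to\infty$, which proves Theorem~\ref{thm:main}, and it is at most $2-10^{-4}+2\cdot10^{-6}<2-9\cdot10^{-5}$, which together with the case $m<10^4$ proves Theorem~\ref{thm:second}(a).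
\end{proof}

\section{A lower bound for deterministic algorithms}\label{sec:lower}

The adversary presents short urgent jobs and long relaxed jobs at time $0$. One possible future punishes an algorithm that has not worked on the short jobs; another punishes one that has not worked on the long jobs, which cannot be caught up quickly because there are only $m/2$ of them.

\begin{proof}[Proof of Theorem~\ref{thm:second}(b)]
Let $m$ be even and let $A$ be a deterministic speed-$s$ algorithm on $m$ machines. We show $s\ge10/9$. At time $0$ release $m$ \emph{short} jobs with $p=1$, $d=2$ and $m/2$ \emph{long} jobs with $p=2$, $d=4$. Consider two continuations.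
\begin{itemize}
\item[(i)] At time $1$ release $m$ jobs with $p=1$, $d=2$. This is feasible: run the short jobs in $[0,1)$, the new jobs in $[1,2)$, and the long jobs in $[2,4)$.
\item[(ii)] At time $2$ release $m$ jobs with $p=2$, $d=4$. This is feasible: in $[0,2)$ run the long jobs on $m/2$ machines and two short jobs on each of the other $m/2$ machines, and run the new jobs in $[2,4)$.
\end{itemize}
The two instances agree before time $1$ and $A$ is deterministic, so $A$ does the same amount $x$ of work on the short jobs in $[0,1)$ in both. In instance (i) the remaining short work and the new jobs must be done in $[1,2)$, so $(m-x)+m\le sm$, that is, $x\ge(2-s)m$. Hence the work on the long jobs in $[0,1)$ is at most $sm-x\le2(s-1)m$, in both instances.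

Now consider instance (ii). In $[1,2)$ the work on the long jobs is at most $sm/2$, since each of the $m/2$ jobs uses one machine at a time. In $[2,4)$ it is at most $2sm-2m$, since the new jobs need $2m$ of the capacity $2sm$. The long jobs have total processing time $m$, so
\[
m\le2(s-1)m+\frac s2\,m+2(s-1)m ,
\]
that is, $5\le\frac92s$.
\end{proof}

Since part (b) applies to infinitely many $m$, the asymptotic speed requirement of every deterministic online algorithm is at least $10/9$, while Theorem~\ref{thm:main} provides one for which it is at most $2-10^{-4}$.

\begin{thebibliography}{9}

\bibitem{HCT}
\emph{Handling Critical Tasks Online},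
\texttt{https://nbn-resolving.org/urn:nbn:de:101:1-201804139196}.

\bibitem{LT}
Lam and To, 1999; as quoted in \cite{HCT}.

\end{thebibliography}
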